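\title{The largest root of the $2$-characteristic polynomial of a positive contraction}

\begin{abstract}
For a real symmetric matrix $A$, the polynomial $\chi_2[A]$ is the sum of the characteristic polynomials of all two-block compressions $A_S\oplus A_T$. It was conjectured that if $0\le A\le I$ and the diagonal entries of $A$ are at most $\alpha\le\frac12$, then the largest root of $\chi_2[A]$ is at most $\frac12+\sqrt{\alpha(1-\alpha)}$. We show that this fails for every $\alpha\in(0,\frac12)$, and that for $\alpha\in[\frac38,\frac12]$ no bound below the trivial bound $1$ holds. The counterexamples are Gram matrices of unit vectors arranged along a tree, and their analysis reduces to a one-dimensional iteration. We also show that the conjectured bound does hold when deleting any one index from $A$ gives the same polynomial $\chi_2$.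
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $A$ be a real symmetric $n\times n$ matrix. Split $[n]=\{1,\dots,n\}$ into two sets $S$ and $T$ and delete the entries of $A$ that join $S$ to $T$; what remains is the direct sum $A_S\oplus A_T$ of two principal submatrices. We study the sum of the characteristic polynomials of all these compressions.

For $r>0$ and $B=(b_{ij})\in M_n(\mathbb R)$ let
\[
\det\nolimits_r(B)=\sum_{\sigma\in S_n}\operatorname{sgn}(\sigma)\,r^{\operatorname{cyc}(\sigma)}\prod_{i=1}^n b_{i\sigma(i)},\qquad \chi_r[A]=\det\nolimits_r(xI-A),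
\]
where $\operatorname{cyc}(\sigma)$ is the number of cycles of $\sigma$, fixed points included. For $r=1$ this is the characteristic polynomial $\chi[A]$. For $r=2$,
\begin{equation}\label{eq:chi2}
\chi_2[A]=\sum_{S\sqcup T=[n]}\chi[A_S]\,\chi[A_T]=\frac{\partial^n}{\partial z_1\cdots\partial z_n}\det(Z-A)^2\Big|_{Z=xI},
\end{equation}
where $Z=\operatorname{diag}(z_1,\dots,z_n)$, the sum runs over ordered pairs of disjoint, possibly empty sets with union $[n]$, and $\chi[A_\emptyset]=1$. The first equality holds because a permutation $\sigma$ contributes to $\chi[A_S]\chi[A_T]$ exactly when $S$ is a union of cycles of $\sigma$, which happens for $2^{\operatorname{cyc}(\sigma)}$ sets $S$. The second is the Leibniz rule: $\det(Z-A)$ is affine in each $z_i$, and $\partial_{z_i}$ deletes row and column $i$. It is known that $\chi_2[A]$ has only real roots; the short argument is recalled in Section~\ref{sec:homog}. Its leading coefficient is $2^n$, and we write $\operatorname{maxroot}\chi_2[A]$ for its largest root.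

Suppose that $A$ is a \emph{positive contraction}, $0\le A\le I$. Then $A_S\le I$ for every $S$, every term of \eqref{eq:chi2} is positive for $x>1$, and so
\begin{equation}\label{eq:trivial}
\operatorname{maxroot}\chi_2[A]\le 1 .
\end{equation}
For a diagonal matrix $\chi_2[A]=2^n\prod_i(x-a_{ii})$, so an improvement of \eqref{eq:trivial} requires the diagonal entries to be bounded by some $\alpha<1$. Small diagonal entries do not push the root below $\frac12$. Let $n\ge2$ and let $A$ be the rank-one projection with all entries $\alpha=1/n$. Then $\chi[A_S]=x^{|S|-1}(x-|S|/n)$. For a uniformly random $S$ write $|S|/n=\frac12+X$, so that $|T|/n=\frac12-X$, where $X$ has mean $0$ and variance $\frac1{4n}$. Then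
\begin{equation}\label{eq:rankone}
\chi_2[A]=2^nx^{n-2}\Big[\big(x-\tfrac12\big)^2-\tfrac1{4n}\Big],\qquad \operatorname{maxroot}\chi_2[A]=\tfrac12+\tfrac12\sqrt\alpha .
\end{equation}
Each block receives half of the matrix, plus a fluctuation of order $\sqrt\alpha$. One is led to look for a bound that behaves like $\frac12+O(\sqrt\alpha)$ for small $\alpha$ and rises to $1$. The following bound of this shape was conjectured in \cite{SR}.

\medskip
\noindent\textbf{Conjecture.} \emph{If $A$ is real symmetric, $0\le A\le I$, and all diagonal entries of $A$ are at most $\alpha\le\frac12$, then}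
\begin{equation}\label{eq:conj}
\operatorname{maxroot}\chi_2[A]\le\frac12+\sqrt{\alpha(1-\alpha)}=\frac14\Big(\sqrt{2\alpha}+\sqrt{2(1-\alpha)}\Big)^2 .
\end{equation}
\medskip

At $\alpha=\frac12$ this is \eqref{eq:trivial}. For every other $\alpha$ it is false. For $0<\alpha\le\frac12$ let $M(\alpha)$ be the supremum of $\operatorname{maxroot}\chi_2[A]$ over all $n$ and all real symmetric $A\in M_n(\mathbb R)$ with $0\le A\le I$ and diagonal entries at most $\alpha$. For $\theta>1/\sqrt2$ and $c>2$ put
\[
q(\theta)=\frac{\theta}{2\theta^2-1},\qquad Y(c)=\min_{\theta\ge1}\Big[\theta+\frac{c-2}{2}\,q(\theta)\Big].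
\]

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(a)] Let $0<\alpha<\frac12$ and $c=1/\alpha$. Then $Y(c)>\sqrt{c-1}$, and for every $y$ with $\sqrt{c-1}\le y<Y(c)$ there is a real symmetric matrix $A$ with $0\le A\le I$ and all diagonal entries equal to $\alpha$ such that $\operatorname{maxroot}\chi_2[A]>\frac12+\alpha y$. Since $\alpha\sqrt{c-1}=\sqrt{\alpha(1-\alpha)}$, the bound \eqref{eq:conj} fails for every $\alpha\in(0,\frac12)$, and
\[
M(\alpha)\ \ge\ \tfrac12+\alpha\,Y(1/\alpha)\ >\ \tfrac12+\sqrt{\alpha(1-\alpha)} .
\]
\item[(b)] $M(\alpha)=1$ for all $\alpha\in[\frac38,\frac12]$.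
\item[(c)] If $0<\alpha<\frac38$ and $\theta>1$ is the solution of $\alpha=\dfrac{2\theta^2+1}{4(2\theta^4-\theta^2+1)}$, then $M(\alpha)\ge\dfrac12+\dfrac{\theta^3}{2\theta^4-\theta^2+1}$.
\end{enumerate}
\end{theorem}

For $\alpha=\frac14$ one finds $\theta^2=\frac32$, and (c) gives $M(\frac14)\ge\frac12+\frac14(\frac32)^{3/2}\approx0.959$, against the conjectured $\frac12+\frac{\sqrt3}4\approx0.933$. We do not determine $M(\alpha)$ for $\alpha<\frac38$; there we prove only the lower bound.

The value in \eqref{eq:conj} is nevertheless a valid bound when all indices play the same role, and then only the average of the diagonal matters.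

\begin{theorem}\label{thm:homog}
Let $A\in M_n(\mathbb R)$ be symmetric with $0\le A\le I$ and $\frac1n\operatorname{tr}A\le\alpha\le\frac12$. Suppose that $\chi_2[A_{[n]\setminus i}]$ is the same polynomial for all $i\in[n]$. Then $\operatorname{maxroot}\chi_2[A]\le\frac12+\sqrt{\alpha(1-\alpha)}$. The hypothesis on $\chi_2[A_{[n]\setminus i}]$ holds, for example, if $A$ commutes with a group of signed permutation matrices that acts transitively on $[n]$ up to sign.
\end{theorem}

So a counterexample must treat its indices unequally even when its diagonal is constant. The matrices of Theorem~\ref{thm:main} do this by being built in generations, each of which sees a different environment. Sections~\ref{sec:vectors}--\ref{sec:iteration} prove Theorem~\ref{thm:main} with determinant expansions only; Section~\ref{sec:homog} proves Theorem~\ref{thm:homog} with real stable polynomials and can be read independently. Both parts use the expansion of a bordered determinant along its first row and column: for a symmetric matrix $H$, a vector $b$ and a scalar $s$,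
\begin{equation}\label{eq:border}
\det\begin{pmatrix}s&b^T\\ b&H\end{pmatrix}=s\det H-b^T\operatorname{adj}(H)\,b,
\end{equation}
which equals $(s-b^TH^{-1}b)\det H$ when $H$ is invertible.

\section{From matrices to unit vectors}\label{sec:vectors}

A positive semidefinite matrix with constant diagonal is, up to scaling, the Gram matrix of unit vectors. On the side of the vectors the constraint $A\le I$ can be arranged to be a list of scalar inequalities.

\begin{lemma}\label{lem:reduction}
Let $c=1/\alpha$ and let $v_1,\dots,v_n\in\mathbb R^d$ be unit vectors with $\sum_iv_iv_i^T\le cI$. Put $\Sigma_S=\sum_{i\in S}v_iv_i^T$ and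
\[
P(x)=\sum_{S\sqcup T=[n]}\det(xI-\Sigma_S)\det(xI-\Sigma_T).
\]
The matrix $A=\frac1c(v_i^Tv_j)_{i,j}$ satisfies $0\le A\le I$ and has all diagonal entries equal to $\alpha$. If $P(x)<0$ for some $x>0$, then $\operatorname{maxroot}\chi_2[A]>x/c$.
\end{lemma}

\begin{proof}
Let $V_S$ be the $d\times|S|$ matrix with columns $v_i$, $i\in S$. Then $cA_S=V_S^TV_S$ and $\Sigma_S=V_SV_S^T$ have the same nonzero eigenvalues with multiplicity. For $S=[n]$ this gives $0\le A\le I$, and in general $\chi[A_S](x/c)=(x/c)^{|S|-d}c^{-d}\det(xI-\Sigma_S)$. Hence $\chi_2[A](x/c)=(x/c)^{n-2d}c^{-2d}P(x)$. If this is negative, then $\chi_2[A]$, which tends to $+\infty$, has a root larger than $x/c$.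
\end{proof}

In this scale the conjectured bound is $\frac c2+\sqrt{c-1}$, and our task is to make $P(\frac c2+y)$ negative for $y$ as large as possible.

\section{Rooted systems}\label{sec:rooted}

Fix $c>2$ and $x>0$ throughout this section. We build families of vectors recursively, and we need a summary of a partial family that suffices to continue the construction. New vectors will touch a partial family in one coordinate only, so it is enough to keep the diagonal entry at that coordinate variable.

\begin{definition}
A \emph{rooted system} $\mathcal C$ consists of a space $\mathbb R^d$ with an orthonormal basis, a distinguished basis vector $e$ (the \emph{root}), and a finite family of unit vectors $(v_i)_{i\in I}$ such that $\sum_iv_iv_i^T$ is diagonal in this basis with entries at most $c$. These entries are the \emph{loads} of the coordinates. The system is \emph{open} if the load of the root is at most $c-2$. Let $\Lambda_s$ be the diagonal matrix with entry $s$ at the root and $x$ elsewhere, let $p_S(s)=\det(\Lambda_s-\Sigma_S)$, and define the \emph{root polynomial}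
\[
f(s,t)=\sum_{S\sqcup T=I}p_S(s)\,p_T(t).
\]
\end{definition}

The polynomial $f$ is affine in each variable and symmetric (exchange $S$ and $T$). If the coefficient $\lambda$ of $st$ is nonzero, it can therefore be written uniquely as
\begin{equation}\label{eq:normal}
f(s,t)=\lambda\big[(s-\tau)(t-\tau)+\eta\big],\qquad\text{and we put}\quad\theta=x-1-\tau .
\end{equation}
For a single coordinate carrying $\ell$ copies of $e$, the computation behind \eqref{eq:rankone} gives $f=2^\ell[(s-\frac\ell2)(t-\frac\ell2)-\frac\ell4]$. So $\tau$ measures the share of the load at the root that each side effectively feels, here exactly half, and $\eta$ records the fluctuation of the split. We call $\theta$ the \emph{margin}.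

A small margin makes $P(x)$ negative. Adding the vector $e$ to the side $S$ replaces $p_S(s)$ by $p_S(s-1)$. If we add one copy of $e$ to the system, then
\begin{equation}\label{eq:close1}
P(x)=f(x-1,x)+f(x,x-1)=2\lambda\big[\theta(\theta+1)+\eta\big],
\end{equation}
which is negative when $\lambda>0$, $-1<\theta<0$ and $\eta$ is small. If we add two copies, then
\begin{equation}\label{eq:close2}
P(x)=2f(x-2,x)+2f(x-1,x-1)=2\lambda\big[2\theta^2-1+2\eta\big].
\end{equation}
The aim is thus to make $\tau$ larger than half of the load at the root.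

\subsection*{One pair of vectors}
The mechanism is visible in $\mathbb R^2$. Take an orthonormal basis $u,e$ with root $u$, numbers $\varepsilon,\rho>0$ with $\varepsilon+\rho=1$, and the two unit vectors $v^\pm=\sqrt\rho\,e\pm\sqrt\varepsilon\,u$. Their sum $v^+v^{+T}+v^-v^{-T}=2\varepsilon\,uu^T+2\rho\,ee^T$ is diagonal, so the constraint of Lemma~\ref{lem:reduction} sees only the loads $2\varepsilon$ and $2\rho$. If both vectors go to $S$, the term of $f$ is $(s-2\varepsilon)(x-2\rho)\cdot tx$, and symmetrically for $T$. If the pair is split, which happens in two ways, the off-diagonal entries survive, and the side $S$ contributes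
\[
\det\begin{pmatrix}s-\varepsilon&\mp\sqrt{\varepsilon\rho}\\ \mp\sqrt{\varepsilon\rho}&x-\rho\end{pmatrix}=(s-\varepsilon)(x-\rho)-\varepsilon\rho=s(x-\rho)-\varepsilon x .
\]
Adding the four terms gives $f=\beta_0st-\beta_1(s+t)+\beta_2$ with
\[
\beta_0=2x(x-2\rho)+2(x-\rho)^2,\qquad \beta_1=\varepsilon\big[\beta_0+2\rho(x-\rho)\big],\qquad\beta_2=2\varepsilon^2x^2 .
\]
Half of the load at $u$ is $\varepsilon$, but $\tau=\beta_1/\beta_0=\varepsilon\,[1+2\rho(x-\rho)/\beta_0]$. The excess comes from the term $-\varepsilon\rho$ in the determinant, which costs no load. As $\varepsilon\to0$ the bracket tends to $1+q(x-1)$, and $x-1$ is the margin of the empty coordinate $e$. The function $q$ increases as the margin decreases, so the excess grows if $e$ is itself the root of a system with a smaller margin. The denominator $2\theta^2-1$ of $q$ is the bracket in \eqref{eq:close2} with $\eta=0$, because for small $\varepsilon$ the pair is nearly two copies of $e$.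

\subsection*{Attachment}
To deliver a load of order one through weak pairs we use many of them. Let $\mathcal C$ be an open rooted system, $0<\omega\le c$, and $m>\omega/2$ an integer; put $\varepsilon=\omega/(2m)$ and $\rho=1-\varepsilon$. Take $m$ mutually orthogonal copies of $\mathcal C$ with roots $e^{(1)},\dots,e^{(m)}$, a new coordinate $u$, and add the $2m$ unit vectors
\[
v^{(j),\pm}=\sqrt\rho\,e^{(j)}\pm\sqrt\varepsilon\,u\qquad(1\le j\le m);
\]
see Figure~\ref{fig:attach}. The $j$th pair contributes $2\rho\,e^{(j)}e^{(j)T}+2\varepsilon\,uu^T$. The load of $e^{(j)}$ becomes at most $(c-2)+2\rho\le c$, which is the reason for requiring $\mathcal C$ to be open, and the load of $u$ is $2m\varepsilon=\omega$. We obtain a rooted system $\mathcal C^{m,\omega}$ with root $u$; it is open if $\omega\le c-2$.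

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\node[circle,draw,inner sep=3pt] (u) at (0,2) {$u$};
\node[circle,draw,inner sep=1pt] (a) at (-3,0.4) {$e^{(1)}$};
\node[circle,draw,inner sep=1pt] (b) at (-0.8,0.4) {$e^{(2)}$};
\node[circle,draw,inner sep=1pt] (c) at (3,0.4) {$e^{(m)}$};
\draw (u) to[bend left=9] (a); \draw (u) to[bend right=9] (a);
\draw (u) to[bend left=12] (b); \draw (u) to[bend right=12] (b);
\draw (u) to[bend left=9] (c); \draw (u) to[bend right=9] (c);
\draw (a) -- (-3.7,-1) -- (-2.3,-1) -- (a);
\draw (b) -- (-1.5,-1) -- (-0.1,-1) -- (b);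
\draw (c) -- (2.3,-1) -- (3.7,-1) -- (c);
\node at (-3,-0.6) {$\mathcal C$}; \node at (-0.8,-0.6) {$\mathcal C$}; \node at (3,-0.6) {$\mathcal C$};
\node at (1.1,-0.2) {$\cdots$};
\end{tikzpicture}
\caption{Attaching $m$ orthogonal copies of a rooted system $\mathcal C$ to a new coordinate $u$. Circles are coordinates; each double edge is the pair of unit vectors $\sqrt\rho\,e^{(j)}\pm\sqrt\varepsilon\,u$, whose rank-one matrices add up to a diagonal matrix.}\label{fig:attach}
\end{figure}

\begin{lemma}\label{lem:attach}
Let $f$ be the root polynomial of $\mathcal C$, and put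
\[
\beta_0=2f(x-2\rho,x)+2f(x-\rho,x-\rho),\quad \beta_1=2\varepsilon\big[f(x-2\rho,x)+f(x,x-\rho)\big],\quad \beta_2=2\varepsilon^2f(x,x).
\]
If $\beta_0\ne0$, the root polynomial of $\mathcal C^{m,\omega}$ has the form \eqref{eq:normal} with
\[
\lambda_{\rm new}=\beta_0^m,\qquad\tau_{\rm new}=m\,\frac{\beta_1}{\beta_0},\qquad\eta_{\rm new}=m\Big(\frac{\beta_2}{\beta_0}-\frac{\beta_1^2}{\beta_0^2}\Big).
\]
\end{lemma}

\begin{proof}
A partition of the vectors of $\mathcal C^{m,\omega}$ is given, independently for each $j$, by a partition $S_j\sqcup T_j$ of the vectors of the $j$th copy and a placement of the $j$th pair; let $k_j\in\{0,1,2\}$ be the number of vectors of that pair on the first side. The matrix on the first side has $u$-entry $s-\varepsilon\sum_jk_j$. Its block $H_j$ on the $j$th copy is $\Lambda_{x-k_j\rho}-\Sigma_{S_j}$, different copies are not coupled, and the border between $u$ and the $j$th copy is $\mp\sqrt{\varepsilon\rho}\,e^{(j)}$ if $k_j=1$ and zero otherwise, by cancellation when $k_j=2$. The adjugate of $\bigoplus_jH_j$ has blocks $\operatorname{adj}(H_j)\prod_{i\ne j}\det H_i$,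 and the root entry of $\operatorname{adj}(H_j)$ is the slope $\Delta_j$ of the affine function $p_{S_j}$. By \eqref{eq:border} the determinant is
\[
s\prod_jD_j-\sum_jE_j\prod_{i\ne j}D_i,\qquad D_j=p_{S_j}(x-k_j\rho),\quad E_j=\varepsilon\big(k_jD_j+\rho\,\mathbf 1_{k_j=1}\Delta_j\big).
\]
For $k_j=1$ we have $D_j+\rho\Delta_j=p_{S_j}(x)$. The second side has the same form, with $t$, $T_j$, $2-k_j$ and quantities $\tilde D_j,\tilde E_j$. For one copy, dropping the index $j$, the cases are:
\[
\begin{array}{c|c|cccc}
k&\text{ways}&D&E&\tilde D&\tilde E\\ \hline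
0&1&p_S(x)&0&p_T(x-2\rho)&2\varepsilon\,p_T(x-2\rho)\\
1&2&p_S(x-\rho)&\varepsilon\,p_S(x)&p_T(x-\rho)&\varepsilon\,p_T(x)\\
2&1&p_S(x-2\rho)&2\varepsilon\,p_S(x-2\rho)&p_T(x)&0
\end{array}
\]
Summing over $S\sqcup T$ and the four placements and using the symmetry of $f$, we get $\sum D\tilde D=\beta_0$, $\sum E\tilde D=\sum D\tilde E=\beta_1$ and $\sum E\tilde E=\beta_2$. Now multiply the two determinants and sum; every term factors over the copies. The product $E_j\tilde E_l$ gives $\beta_2\beta_0^{m-1}$ for $j=l$ and $\beta_1^2\beta_0^{m-2}$ for $j\ne l$, so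
\[
f_{\rm new}(s,t)=\beta_0^m\,st-m\beta_1\beta_0^{m-1}(s+t)+m\beta_2\beta_0^{m-1}+m(m-1)\beta_1^2\beta_0^{m-2}.
\]
Dividing by $\beta_0^m$ and completing the product $(s-\tau_{\rm new})(t-\tau_{\rm new})$ gives the claim.
\end{proof}

The state of a system is the pair $(\theta,\eta)$. Letting $m\to\infty$ removes $\eta$, as a law of large numbers would, and leaves a recursion for $\theta$ alone.

\begin{lemma}\label{lem:limit}
Let $\mathcal C$ be open with $\lambda>0$ and $2\theta^2-1+2\eta>0$, and fix $\omega\in(0,c]$. Then $\lambda_{\rm new}>0$ for large $m$, and as $m\to\infty$,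
\[
\tau_{\rm new}\to\frac\omega2\Big(1+\frac{\theta}{2\theta^2-1+2\eta}\Big),\qquad\eta_{\rm new}\to0 .
\]
\end{lemma}

\begin{proof}
As $m\to\infty$, $\rho\to1$. From \eqref{eq:normal}, $f(x-2,x)=\lambda(\theta^2-1+\eta)$, $f(x-1,x-1)=\lambda(\theta^2+\eta)$ and $f(x,x-1)=\lambda(\theta^2+\theta+\eta)$. Hence $\beta_0\to2\lambda(2\theta^2-1+2\eta)>0$ and, since $2m\varepsilon=\omega$, $m\beta_1\to\omega\lambda(2\theta^2-1+2\eta+\theta)$. This gives the limit of $\tau_{\rm new}$. Finally $\beta_1=O(1/m)$ and $\beta_2=O(1/m^2)$, so $\eta_{\rm new}=O(1/m)$.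
\end{proof}

Call a real number $\theta$ \emph{attainable} if there is a sequence of open rooted systems $\mathcal C_l$ with $\lambda_l>0$ and $(\theta_l,\eta_l)\to(\theta,0)$.

\begin{proposition}\label{prop:rules}
\begin{enumerate}
\item[(A)] The number $x-1$ is attainable.
\end{enumerate}
Let $\theta>1/\sqrt2$ be attainable, $\omega>0$, and $\theta'=x-1-\frac\omega2\big(1+q(\theta)\big)$.
\begin{enumerate}
\item[(B)] If $\omega\le c-2$, then $\theta'$ is attainable.
\item[(C)] If $\omega\le c-1$ and $-1<\theta'<0$, then there are unit vectors with $\sum vv^T\le cI$ and $P(x)<0$.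
\end{enumerate}
\end{proposition}

\begin{proof}
For (A) take one coordinate and no vectors, so that $f=st$. For (B) and (C) let $\mathcal C_l$ be a sequence as in the definition. Since $2\theta^2-1>0$, Lemma~\ref{lem:limit} applies to $\mathcal C_l$ for large $l$. Choose $m_l$ so that $\mathcal C'_l=\mathcal C_l^{m_l,\omega}$ has $\lambda'_l>0$ and parameters within $1/l$ of the limits in that lemma. Then $(\theta'_l,\eta'_l)\to(\theta',0)$. In case (B) the systems $\mathcal C'_l$ are open. In case (C) add one copy of the root $u$ to $\mathcal C'_l$; its load becomes $\omega+1\le c$, and by \eqref{eq:close1} we have $P(x)=2\lambda'_l[\theta'_l(\theta'_l+1)+\eta'_l]$, where the bracket tends to $\theta'(\theta'+1)<0$.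
\end{proof}

\begin{example}\label{ex:star}
Let $c=3$ and $x=\frac{12}5$. Apply (C) to the margin $\theta=\frac75$ from (A), with $\omega=2$. Here $q(\frac75)=\frac{35}{73}$ and $\theta'=\frac25-\frac{35}{73}=-\frac{29}{365}$, so some $A$ with diagonal $\frac13$ has $\operatorname{maxroot}\chi_2[A]>\frac45$. This star already beats the value $\frac12+\frac1{2\sqrt3}<\frac45$ of \eqref{eq:rankone}, but it is far from the conjectured $\frac12+\frac{\sqrt2}3$. Its leaves carry a load below $2$ out of the permitted $3$; further generations put the remainder to use.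
\end{example}

\section{The iteration and the proof of Theorem~\ref{thm:main}}\label{sec:iteration}

Let $c>2$, $\delta=c-2$ and $x=\frac c2+y$. Since $x-1-\frac\delta2=y$, rule (B) with the largest permitted load $\omega=\delta$ sends a margin $\theta$ to
\[
\Psi(\theta)=y-\frac\delta2\,q(\theta).
\]
With $\varphi(\theta)=\theta+\frac\delta2q(\theta)$ we have $\theta-\Psi(\theta)=\varphi(\theta)-y$. So the condition $y<Y(c)=\min_{\theta\ge1}\varphi(\theta)$ says exactly that $\Psi(\theta)<\theta$ on $[1,\infty)$: no fixed point stops the margin from descending to $1$. At margin $1$ rule (C) will finish the construction. First we compare $Y(c)$ with the conjectured threshold.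

\begin{lemma}\label{lem:Y}
The minimum defining $Y(c)$ is attained, and $\sqrt{c-1}<Y(c)\le\frac c2$.
\end{lemma}

\begin{proof}
The function $\varphi$ is continuous on $[1,\infty)$ and tends to $\infty$, so it attains its minimum, and $\varphi(1)=1+\frac\delta2=\frac c2$. Let $w=\sqrt{c-1}>1$, so that $\delta=w^2-1$. Clearing the denominator and completing the square in $w$,
\[
2(2\theta^2-1)\big[\varphi(\theta)-w\big]=\theta w^2+(2-4\theta^2)w+4\theta^3-3\theta=\theta\Big(w-2\theta+\frac1\theta\Big)^2+\theta-\frac1\theta .
\]
For $\theta>1$ the right side is at least $\theta-\frac1\theta>0$, and for $\theta=1$ it equals $(w-1)^2>0$.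
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Let $\sqrt{c-1}\le y<Y(c)$ and $x=\frac c2+y$. By Lemma~\ref{lem:Y}, $x<c$.

\emph{Descent.} Put $\theta_0=x-1=y+\frac\delta2$, which exceeds $1$ because $y\ge\sqrt{c-1}>1$, and $\theta_{k+1}=\Psi(\theta_k)$ as long as $\theta_k>1$. The sequence is strictly decreasing. If it stayed above $1$, its limit would be a fixed point of the continuous map $\Psi$ in $[1,\infty)$, and there is none. So $\theta_0>\dots>\theta_K>1\ge\theta_{K+1}$ for some $K\ge0$, and $\theta_K$ is attainable by (A) and $K$ applications of (B).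

\emph{Landing at $1$.} The step from $\theta_K$ may overshoot, so we shorten it. The quantity $x-1-\frac\omega2(1+q(\theta_K))$ is continuous in $\omega$, equals $\theta_0>1$ at $\omega=0$ and equals $\theta_{K+1}\le1$ at $\omega=\delta$. It equals $1$ for some $\omega\in(0,\delta]$, so $1$ is attainable by (B).

\emph{Closing.} Since $q(1)=1$, rule (C) at $\theta=1$ has $\theta'=x-1-\omega$. Choose $\kappa$ with $0<\kappa<1$ and $\kappa\le c-x$, and take $\omega=x-1+\kappa$. Then $0<\omega\le c-1$ and $\theta'=-\kappa\in(-1,0)$. By (C) and Lemma~\ref{lem:reduction} there is a matrix $A$ as required with $\operatorname{maxroot}\chi_2[A]>x/c=\frac12+\alpha y$. Letting $y\uparrow Y(c)$ gives the bound on $M(\alpha)$.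
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b) and (c)]
On $(1/\sqrt2,\infty)$ we have
\[
q(\theta)=\frac14\Big[\frac1{\theta-1/\sqrt2}+\frac1{\theta+1/\sqrt2}\Big],\qquad q'(\theta)=-\frac{2\theta^2+1}{(2\theta^2-1)^2},
\]
so $q$ and $\varphi$ are strictly convex, $\varphi'(1)=1-\frac32\delta$, and $\varphi'(\theta)\to1$ as $\theta\to\infty$.

If $\delta\le\frac23$, that is $\alpha\ge\frac38$, then $\varphi$ is increasing on $[1,\infty)$ and $Y(c)=\varphi(1)=\frac c2$. Part (a) gives $M(\alpha)\ge1$ for $\frac38\le\alpha<\frac12$, and this extends to $\alpha=\frac12$ because $M$ is nondecreasing. With \eqref{eq:trivial} this proves (b).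

If $\delta>\frac23$, the minimizer is the unique $\theta>1$ with $\varphi'(\theta)=0$, that is, $\delta=\frac{2(2\theta^2-1)^2}{2\theta^2+1}$. Then
\begin{equation}\label{eq:param}
c=2+\delta=\frac{4(2\theta^4-\theta^2+1)}{2\theta^2+1},\qquad Y(c)=\theta+\frac{\theta(2\theta^2-1)}{2\theta^2+1}=\frac{4\theta^3}{2\theta^2+1}.
\end{equation}
The first identity is the equation for $\theta$ in (c), and the quotient $Y(c)/c$ is $\theta^3/(2\theta^4-\theta^2+1)$.
\end{proof}

\begin{remark}
One might try to finish with \eqref{eq:close2}, which needs a margin below $1/\sqrt2$. This fails for $c$ near $2$. For fixed $\theta\in(1/\sqrt2,1)$ we have $\varphi(\theta)\to\theta<1$ as $\delta\to0$, so for small $\delta$ and $y\ge\sqrt{c-1}$ the increasing map $\Psi$ has a fixed point, which lies below $y<\theta_0$ and traps the orbit above it. Rule (C) ends the descent earlier because the last root has no parent: it holds one extra vector instead of a pair and can take the load $c-1$ from below.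
\end{remark}

\begin{remark}
By \eqref{eq:param}, $c-Y(c)^2=4(\theta^2+1)/(2\theta^2+1)^2>0$ for $\alpha<\frac38$. Thus the lower bound of Theorem~\ref{thm:main} lies strictly between $\frac12+\sqrt{\alpha(1-\alpha)}$ and $\frac12+\sqrt\alpha$, and for small $\alpha$ it exceeds the conjectured value only by $O(\alpha^{3/2})$.
\end{remark}

\section{Homogeneous matrices: proof of Theorem~\ref{thm:homog}}\label{sec:homog}

Let $F=\chi_2[A]$ and $F_i=\chi_2[A_{[n]\setminus i}]$. A real-rooted polynomial is controlled above its largest root by its logarithmic derivative, so we look for an inequality satisfied by $F'/F$. Differentiating the definition of $\det_2(xI-A)$ selects a fixed point $i$ of $\sigma$, which is one cycle, so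
\begin{equation}\label{eq:deriv}
F'=2\sum_{i=1}^nF_i .
\end{equation}
The ratios $F_i/F$ turn out to be the diagonal entries of an average of the resolvents $(xI-A_S)^{-1}$ with weights $\chi[A_S]\chi[A_T]/F$. These weights add up to $1$, but when $x$ lies below the largest eigenvalue of some $A_S$, neither they nor the resolvents need be positive. Real stability supplies the two positivity statements that survive.

\subsection*{Real stability}
A polynomial in $\mathbb R[z_1,\dots,z_N]$ is \emph{real stable} if it does not vanish when all $z_j$ have positive imaginary part. In one variable this means a nonzero polynomial with only real roots. We use these standard facts.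
\begin{enumerate}
\item[(S1)] If $H$ is real symmetric, then $\det(Z-H)$ is real stable: if $(Z-H)\xi=0$ with $\xi\ne0$, then $0=\operatorname{Im}\xi^*(Z-H)\xi=\sum_j|\xi_j|^2\operatorname{Im}z_j>0$.
\item[(S2)] Products and real factors of real stable polynomials are real stable, and so is the result of setting several variables equal.
\item[(S3)] If $p$ is real stable, then $\partial_{z_j}p$, and $p$ with a real number substituted for $z_j$, are each real stable or identically zero (by the Gauss--Lucas and Hurwitz theorems).
\end{enumerate}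

\begin{lemma}\label{lem:stable}
Let $A$ be a real symmetric matrix indexed by a finite set $J$, let $a,b\in\mathbb R^J$, and write $B=xI-A$. Then
\[
G(s,t,x)=\sum_{S\sqcup T=J}\det\begin{pmatrix}s&-a_S^T\\-a_S&B_S\end{pmatrix}\det\begin{pmatrix}t&-b_T^T\\-b_T&B_T\end{pmatrix}
\]
is real stable in $(s,t,x)$, and its coefficient of $st$ is $\chi_2[A](x)$.
\end{lemma}

\begin{proof}
The coefficient of $st$ is read off from \eqref{eq:border}; in particular $G\not\equiv0$. By (S1) and (S2) the product
\[
\det\begin{pmatrix}s&-a^T\\-a&Z-A\end{pmatrix}\det\begin{pmatrix}t&-b^T\\-b&Z-A\end{pmatrix}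
\]
is real stable in $(s,t,z)$. Each factor is affine in each $z_j$, and $\partial_{z_j}$ deletes row and column $j$. So applying $\prod_{j\in J}\partial_{z_j}$ and setting all $z_j=x$ yields $G$, and (S3) and (S2) apply.
\end{proof}

With $a=b=0$ we get $G=st\,\chi_2[A](x)$, so $\chi_2[A]$ has only real roots.

\subsection*{The averaged resolvent}
Let $A\in M_n(\mathbb R)$ be symmetric and $x_*=\operatorname{maxroot}F$. Call $x$ \emph{generic} if $x>x_*$ and $x$ is not an eigenvalue of a principal submatrix of $A$; all but finitely many $x>x_*$ are generic. For generic $x$ let $B=xI-A$, let $R_S$ be $(B_S)^{-1}$ extended by zeros to an $n\times n$ matrix, and put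
\[
\mathcal R=\frac1{F}\sum_{S\sqcup T=[n]}\det B_S\det B_T\;R_S,\qquad\gamma_i=\frac{F_i}{F}.
\]
The rows of $BR_S$ are explicit. If $i\in S$, row $i$ is the $i$th unit row, because $B_S(B_S)^{-1}=I$ and the columns of $R_S$ outside $S$ vanish. If $i\notin S$, row $i$ is $-a^TR_S$, where $a$ is the $i$th column of $A$ with its $i$th entry replaced by $0$, and its $i$th entry is $0$.

\begin{lemma}\label{lem:R}
For generic $x$ and all $i$: $\mathcal R_{ii}=\gamma_i>0$, $(B\mathcal R)_{ii}=\frac12$, and $\mathcal R\ge0$.
\end{lemma}

\begin{proof}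
For $i\in S$, Cramer's rule gives $\det B_S\,(R_S)_{ii}=\det B_{S\setminus i}$; summing over $S\ni i$ gives $F\mathcal R_{ii}=F_i$. Since $(BR_S)_{ii}=\mathbf 1_{i\in S}$, the number $(B\mathcal R)_{ii}$ is the total weight of the pairs with $i\in S$, which is $\frac12$ by the symmetry $S\leftrightarrow T$.

Let $a\in\mathbb R^n$ and apply Lemma~\ref{lem:stable} with $b=0$. By \eqref{eq:border}, $G=t\,[F(x)s-N(x)]$, where $N=\sum a_S^T\operatorname{adj}(B_S)a_S\det B_T$ has degree at most $n-1$, and $\psi=N/F$ equals $a^T\mathcal Ra$ at generic $x$. The factor $F(x)s-N(x)$ is real stable and vanishes at $s=\psi(x)$, so $\operatorname{Im}x>0$ forces $\operatorname{Im}\psi(x)\le0$. The poles of $\psi$ are among the real roots $\lambda_k$ of $F$. Near a pole of order $p$ we have $\psi\sim C(x-\lambda_k)^{-p}$ with $C$ real and nonzero, and at $x=\lambda_k+re^{\mathrm i\phi}$ the leading term has imaginary part $-Cr^{-p}\sin p\phi$. This must be nonpositive for $0<\phi<\pi$, which forces $p=1$ and $C>0$. Since $\psi$ vanishes at infinity, $\psi(x)=\sum_kC_k/(x-\lambda_k)$ with $C_k\ge0$,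 so $\psi\ge0$ on $(x_*,\infty)$ and $\mathcal R\ge0$. For the $i$th unit vector, $\psi=F_i/F$ and $\sum_kC_k=\lim_{x\to\infty}x\psi(x)=\frac12$, so $\gamma_i>0$.
\end{proof}

Fix $i$, let $J=[n]\setminus i$ and let $a$ be as above. For a function $\Phi$ of ordered partitions of $J$ let $\mathbb E\,\Phi=F_i^{-1}\sum_{S\sqcup T=J}\det B_S\det B_T\,\Phi(S,T)$, which makes sense since $F_i>0$, and put
\[
X_S=a^TR_Sa,\qquad\mu=\mathbb E X_S=\mathbb E X_T,\qquad\nu=\mathbb E[X_SX_T].
\]
By \eqref{eq:border}, $\det B_{S\cup i}=(x-a_{ii}-X_S)\det B_S$, so $X_S$ is the effect of the side $S$ on the index $i$. Placing $i$ on either side gives $F=2F_i(x-a_{ii}-\mu)$, that is,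
\begin{equation}\label{eq:gamma}
\frac1{2\gamma_i}=x-a_{ii}-\mu .
\end{equation}
The two sides share the indices of $J$, and one expects $X_S$ and $X_T$ to be negatively correlated. This is true even for signed weights.

\begin{lemma}\label{lem:negcorr}
For generic $x$, $\nu\le\mu^2$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:stable} to $A_J$ with border $a$ in both factors and substitute the real number $x$. The result is $F_i(x)[(s-\mu)(t-\mu)+\nu-\mu^2]$, which is not identically zero, hence real stable in $(s,t)$ by (S3). If $\nu>\mu^2$, it would vanish at $s=t=\mu+\mathrm i\sqrt{\nu-\mu^2}$.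
\end{proof}

The identity $\operatorname{tr}(B\mathcal R)=\frac n2$ determines $\operatorname{tr}(A\mathcal R)$. To bring in the hypothesis $A\le I$, in the form $A^2\le A$, we need one more factor $A$, so we estimate $\operatorname{tr}(B\mathcal RA)$ from both sides.

\begin{proposition}\label{prop:trace}
If $0\le A\le I$, then for all $x>x_*$,
\begin{equation}\label{eq:trace}
x(x-1)\,\frac1n\sum_{i=1}^n\gamma_i+\frac12-\frac1{4n}\sum_{i=1}^n\frac1{\gamma_i}\ \le\ \frac1n\operatorname{tr}A .
\end{equation}
\end{proposition}

\begin{proof}
Let $x$ be generic and $C=B\mathcal R-\frac12I$, so $C_{ii}=0$ by Lemma~\ref{lem:R}. Then $(CA)_{ii}=\sum_{j\ne i}(B\mathcal R)_{ij}a_{ji}$. Only partitions with $i$ on the second side contribute, each with $-a^TR_Sa=-X_S$. Therefore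
\[
(CA)_{ii}=-\frac1F\sum_{S\sqcup T=J}\det B_S\det B_T\,(x-a_{ii}-X_T)\,X_S=-\gamma_i\big[(x-a_{ii})\mu-\nu\big].
\]
By Lemma~\ref{lem:negcorr}, $\gamma_i>0$ and two uses of \eqref{eq:gamma},
\[
(CA)_{ii}\le-\gamma_i\,\mu\,(x-a_{ii}-\mu)=-\frac\mu2=\frac12\Big(a_{ii}-x+\frac1{2\gamma_i}\Big).
\]
Summing over $i$ gives the upper bound
\[
\operatorname{tr}(B\mathcal RA)=\tfrac12\operatorname{tr}A+\operatorname{tr}(CA)\le\operatorname{tr}A-\frac{nx}2+\sum_i\frac1{4\gamma_i}.
\]
For the lower bound, $A-A^2\ge0$ and $\mathcal R\ge0$ give $\operatorname{tr}(A^2\mathcal R)\le\operatorname{tr}(A\mathcal R)$, and $\operatorname{tr}(A\mathcal R)=x\operatorname{tr}\mathcal R-\operatorname{tr}(B\mathcal R)=x\sum_i\gamma_i-\frac n2$. Hence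
\[
\operatorname{tr}(B\mathcal RA)=x\operatorname{tr}(A\mathcal R)-\operatorname{tr}(A^2\mathcal R)\ge(x-1)\Big(x\sum_i\gamma_i-\frac n2\Big).
\]
Comparing the two bounds and dividing by $n$ gives \eqref{eq:trace} for generic $x$. The partial fraction expansion in the proof of Lemma~\ref{lem:R} shows that each $\gamma_i$ is continuous and positive on all of $(x_*,\infty)$, so \eqref{eq:trace} extends by continuity.
\end{proof}

Up to here no homogeneity was used. By \eqref{eq:deriv} the average of the $\gamma_i$ is $F'/(2nF)$, so the first term of \eqref{eq:trace} is always a function of $F'/F$. The average of the $1/\gamma_i$ is at least the reciprocal of the average of the $\gamma_i$, by convexity, and it enters with a minus sign; unequal $\gamma_i$ therefore weaken \eqref{eq:trace}. The hypothesis of Theorem~\ref{thm:homog} removes exactly this loss, and Theorem~\ref{thm:main} shows that it cannot be dropped.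

\begin{proof}[Proof of Theorem~\ref{thm:homog}]
If $\alpha=\frac12$, the claim is \eqref{eq:trivial}, so let $\zeta=\frac12-\alpha>0$. By hypothesis and \eqref{eq:deriv}, $\gamma_i=1/(2h)$ for all $i$, where $h=nF/F'>0$ on $(x_*,\infty)$. Then \eqref{eq:trace} and $\frac1n\operatorname{tr}A\le\alpha$ give $\frac{x(x-1)}{2h}+\frac12-\frac h2\le\alpha$. Multiplying by $2h$ gives $x(x-1)\le h^2-2\zeta h$, and adding $\zeta^2=\frac14-\alpha(1-\alpha)$ to both sides,
\begin{equation}\label{eq:final}
(h-\zeta)^2\ \ge\ \big(x-\tfrac12\big)^2-\alpha(1-\alpha)\qquad(x>x_*).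
\end{equation}
The right side vanishes at the conjectured value. Since $1/h=\frac1n\sum_k(x-\lambda_k)^{-1}$ over the $n$ roots of $F$, the continuous function $h$ tends to $0$ as $x\downarrow x_*$ and to $\infty$ as $x\to\infty$. So $h(x_1)=\zeta$ for some $x_1>x_*$, and \eqref{eq:final} gives $(x_1-\frac12)^2\le\alpha(1-\alpha)$. Hence $x_*<x_1\le\frac12+\sqrt{\alpha(1-\alpha)}$.

For the last assertion, let $Q$ be a signed permutation matrix that commutes with $A$ and maps the $i$th unit vector to plus or minus the $j$th. Deleting row $j$ and column $i$ of $Q$ leaves a signed permutation matrix $Q'$ with $A_{[n]\setminus j}=Q'A_{[n]\setminus i}Q'^T$. Conjugation by a permutation matrix relabels the terms of $\det_2$, and conjugation by a diagonal sign matrix leaves each term unchanged, since along every cycle each sign appears twice. So $F_i=F_j$.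
\end{proof}

\begin{thebibliography}{9}
\bibitem{SR} \emph{Strongly Rayleigh Measures and the Kadison--Singer Problem}, \texttt{http://mat.msgsu.edu.tr/\%7Emohanr/Talks/KocSR1016.pdf}.
\end{thebibliography}
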